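\title{Global solvability of $d_t+i\,b(t)\wedge\partial_x$ for a smooth closed 1-form on a compact manifold}

\begin{abstract}
Let $b$ be a smooth, closed, non-exact real 1-form on a compact connected manifold $M$ of dimension $n>1$. We prove that the operator $\mathbb{L}=d_t+i\,b(t)\wedge\partial_x$ on $M\times\mathbb{S}^1$ has closed range if and only if the superlevel and sublevel sets of a primitive of $b$ on the minimal covering are connected. No analyticity or Morse condition is assumed. Connectedness yields an a priori estimate for the $k$-th Fourier mode with loss $|k|^{n-1}$. The key ingredient is that a smooth closed 1-form on a compact manifold is exact on a neighborhood of its zero set.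
\end{abstract}

\section{Introduction}

Let $M$ be a compact, connected, smooth manifold without boundary, of dimension $n>1$, and let $b$ be a smooth, closed, non-exact real 1-form on $M$. Write $t$ for points of $M$ and $x$ for points of $\mathbb{S}^1=\mathbb{R}/2\pi\mathbb{Z}$. Let $\bigwedge^1C^\infty(M\times\mathbb{S}^1)$ be the space of 1-forms that involve only the differentials $dt$ and whose coefficients are smooth complex functions of $(t,x)$. We study
\[
\mathbb{L}:C^\infty(M\times\mathbb{S}^1)\to{\textstyle\bigwedge^1}C^\infty(M\times\mathbb{S}^1),\qquad \mathbb{L}u=d_tu+i\,b(t)\wedge\partial_xu,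
\]
where $d_t$ is the exterior derivative on $M$. In local coordinates, with $b=\sum_jb_j\,dt_j$, the equation $\mathbb{L}u=f$ is the system $(\partial_{t_j}+ib_j\partial_x)u=f_j$, $j=1,\dots,n$, and these $n$ complex vector fields commute because $db=0$. The operator $\mathbb{L}$ is \emph{globally solvable} if its range is closed in the $C^\infty$ topology, that is, if every $f$ in the closure of the range equals $\mathbb{L}u$ for some smooth $u$.

A closed form has a primitive on a suitable covering. Let $\pi:\widetilde M\to M$ be the covering associated with the kernel of the period homomorphism $\pi_1(M)\ni[\sigma]\mapsto\int_\sigma b\in\mathbb{R}$. It is the minimal covering on which the pullback of $b$ is exact. Let $B\in C^\infty(\widetilde M)$ satisfy $dB=\pi^*b$, and for $r\in\mathbb{R}$ put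
\[
\Omega^r=\{p\in\widetilde M:B(p)>r\},\qquad \Omega_r=\{p\in\widetilde M:B(p)<r\}.
\]
\emph{Property} (II) is the statement that $\Omega^r$ and $\Omega_r$ are connected for every $r\in\mathbb{R}$.

To see why these sets enter, expand $u=\sum_ku_k(t)e^{ikx}$. The $k$-th Fourier coefficient of $\mathbb{L}u$ is $d_ku_k$, where
\[
d_kw=dw-k\,b\,w\qquad(w\in C^\infty(M),\ k\in\mathbb{Z}).
\]
On $\widetilde M$ the equation $d_kw=f$ reads $d(e^{-kB}w)=e^{-kB}f$, so $w(p)$ is recovered by integrating $e^{k(B(p)-B)}f$ along a path that starts at $p$. For $k>0$ the weight is harmless as long as the path stays above the height $B(p)$, and it grows exponentially in $k$ where the path descends. One therefore wants to leave every point through a superlevel set when $k>0$, and through a sublevel set when $k<0$. Property (II) says that this is possible, up to an arbitrarily small descent, and one guesses that it is the right condition for solvability.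

The guess is known to be correct when $M$ and $b$ are real analytic, and in the smooth category when $b$ is a Morse 1-form: in both cases $\mathbb{L}$ is globally solvable if and only if (II) holds. It is also known that (II) implies global solvability when $M=\mathbb{T}^2$. Open Problem~1 of \cite{GS} asks whether (II) implies global solvability for every smooth, closed, non-exact $b$ on every $M$. The answer is yes, and the converse holds as well.

Fix a Riemannian metric on $M$ and let $\|\cdot\|_0$ denote sup norms of functions and 1-forms.

\begin{theorem}\label{thm:main}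
Let $M$ be a compact connected smooth manifold without boundary, of dimension $n>1$, and let $b$ be a smooth, closed, non-exact real 1-form on $M$. The following are equivalent.
\begin{itemize}
\item[(a)] $\mathbb{L}$ is globally solvable.
\item[(b)] Property \textup{(II)} holds.
\item[(c)] There is $C$ such that $\|u\|_0\le C|k|^{n-1}\|d_ku\|_0$ for all $k\in\mathbb{Z}\setminus\{0\}$ and $u\in C^\infty(M)$.
\item[(d)] $B$ is unbounded above on every component of every $\Omega^r$, and unbounded below on every component of every $\Omega_r$.
\end{itemize}
\end{theorem}

There is no intermediate behavior: either (c) holds, with polynomial loss, or the estimate fails exponentially for all large $k$ of one sign (Proposition~\ref{prop:quasi}). The zero set of a smooth $b$ may be very irregular, and the key new ingredient is the one fact about it that the proof needs.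

\begin{proposition}\label{prop:exact}
A smooth closed real 1-form $b$ on a compact manifold $M$ is exact on some open neighborhood of its zero set $Z=\{t\in M:b(t)=0\}$.
\end{proposition}

Section~\ref{sec:model} works out two model cases and isolates the difficulty. Proposition~\ref{prop:exact} is proved in Section~\ref{sec:exact}, the implication (b)$\Rightarrow$(c) in Section~\ref{sec:estimate}, and (c)$\Rightarrow$(a) in Section~\ref{sec:solve}; together these answer the question. Section~\ref{sec:converse} proves (b)$\Leftrightarrow$(d) and (a)$\Rightarrow$(d).

\section{The covering, Fourier modes and the path inequality}\label{sec:prelim}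

\subsection*{Conventions}
The metric is lifted to $\widetilde M$. Both manifolds are complete, so by the Hopf--Rinow theorem any two points are joined by a minimizing geodesic; in particular metric balls are connected. Paths and loops are piecewise smooth, and any two points of a connected open set are joined by a path in it. Put $A=\max(1,\|b\|_0)$; then $B$ changes by at most $A\Lambda$ along a path of length $\Lambda$. For functions and 1-forms on $M$ let $\|w\|_{C^s}=\sum_{j\le s}\sup|\nabla^jw|$. We use without comment that a closed 1-form on a connected manifold is exact if its integrals over all loops vanish.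

\subsection*{The deck group}
The group $P\subset\mathbb{R}$ of periods of $b$ is finitely generated, because $\pi_1(M)$ is, and torsion free; it is nonzero because $b$ is not exact. Hence $P\cong\mathbb{Z}^m$ with $m\ge1$. A kernel is a normal subgroup, so the deck group $\Gamma$ of $\pi$ acts transitively on each fiber; it acts by isometries. For $\gamma\in\Gamma$ the function $B\circ\gamma-B$ has zero differential, so
\[
B(\gamma p)=B(p)+h(\gamma)\qquad(p\in\widetilde M)
\]
for a homomorphism $h:\Gamma\to\mathbb{R}$. The number $h(\gamma)$ is the period of $b$ over the projection of any path from $p$ to $\gamma p$, so $h(\Gamma)=P$. If $h(\gamma)=0$, that loop lies in the kernel of the period homomorphism, its lift is closed, and $\gamma=1$. Thus $h$ is injective, which is how the minimality of the covering is used, and $\Gamma\cong\mathbb{Z}^m$. We fix $\gamma_0\in\Gamma$ with $c_0=h(\gamma_0)>0$.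

\subsection*{Fourier series}
For smooth $u$ on $M\times\mathbb{S}^1$ (a function or a form in $dt$) let $u_k(t)=\frac1{2\pi}\int_0^{2\pi}u(t,x)e^{-ikx}\,dx$. The maps $u\mapsto u_k$ are continuous in the $C^\infty$ topologies, and integration by parts in $x$ shows that $\|u_k\|_{C^s}=O(|k|^{-N})$ for all $s$ and $N$. Conversely, if a sequence $(u_k)$ decays in this way, then $\sum_ku_ke^{ikx}$ converges in $C^\infty$. Since $i\,b\cdot ik=-kb$, we have $(\mathbb{L}u)_k=d_ku_k$.

\subsection*{The symmetry $b\mapsto-b$}
The forms $b$ and $-b$ have the same minimal covering, with primitives $B$ and $-B$, so superlevel and sublevel sets are interchanged. The operator $d_k$ for $-b$ is $d_{-k}$ for $b$, and the reflection $x\mapsto-x$ conjugates the operator $\mathbb{L}$ of $b$ to that of $-b$. Each of (a)--(d) therefore holds for $b$ if and only if it holds for $-b$, and we may usually take $k\ge1$ and work with superlevel sets only.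

\subsection*{The path inequality}
For a path $\tau$ in $\widetilde M$ from $p$ to $p'$, call $B(p)-\min_\tau B\ge0$ its \emph{drop} and $B(p')-B(p)$ its \emph{gain}. Both are unchanged when $\tau$ is translated by an element of $\Gamma$.

\begin{lemma}\label{lem:path}
Let $k\ge1$, $u\in C^\infty(M)$, and let $\tau$ be a path from $p$ to $p'$ with length at most $\Lambda$, drop at most $\delta$ and gain at least $g$. Then
\begin{equation}\label{eq:path}
|u(\pi(p))|\le e^{-kg}\,|u(\pi(p'))|+\Lambda e^{k\delta}\,\|d_ku\|_0 .
\end{equation}
If $p'=\gamma_0p$, then
\begin{equation}\label{eq:loop}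
(1-e^{-c_0})\,|u(\pi(p))|\le\Lambda e^{k\delta}\,\|d_ku\|_0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $v=e^{-kB}\,(u\circ\pi)$. Then $dv=e^{-kB}\pi^*(du-kbu)=e^{-kB}\pi^*(d_ku)$. Integrating along $\tau$, where $B\ge B(p)-\delta$, gives $|v(p)|\le|v(p')|+e^{-k(B(p)-\delta)}\Lambda\|d_ku\|_0$. Multiplying by $e^{kB(p)}$ gives \eqref{eq:path}. If $p'=\gamma_0p$, then $\pi(p')=\pi(p)$ and the gain is $c_0$; move the first term to the left and use $e^{-kc_0}\le e^{-c_0}$.
\end{proof}

Applying \eqref{eq:loop} to an arbitrary path from $p$ to $\gamma_0p$ shows that $d_k$ is injective for $k\ge1$, and by symmetry for all $k\ne0$. This is where non-exactness is essential: if $b=d\beta$ on $M$, then $d_ke^{k\beta}=0$ and (c) fails.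

\section{Two model cases and the difficulty}\label{sec:model}

\begin{example}[forms without zeros]\label{ex:nozero}
Let $\phi_s$ be the flow on $M$ of the vector field dual to $b$; it exists for all $s$ because $M$ is compact, and it lifts to the flow of $\nabla B$ on $\widetilde M$. Along a lifted flow line $\frac{d}{ds}B=|b|^2\ge0$ and the speed is $|b|\le A$. So the flow line that starts at $p$, followed for time $1$, has length at most $A$, drop $0$ and gain
\begin{equation}\label{eq:gain}
G(q)=\int_0^1|b(\phi_s(q))|^2\,ds,\qquad q=\pi(p).
\end{equation}
If $|b|\ge\mu>0$ everywhere, then $G\ge\mu^2$, and \eqref{eq:path} gives $|u(q)|\le e^{-\mu^2}\|u\|_0+A\|d_ku\|_0$ for $k\ge1$. Taking the supremum over $q$ yields $\|u\|_0\le A(1-e^{-\mu^2})^{-1}\|d_ku\|_0$, which is (c) without any loss. All the difficulty comes from the zeros of $b$.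
\end{example}

\begin{example}[forms pulled back from a circle]\label{ex:torus}
Let $M=\mathbb{R}^2/\mathbb{Z}^2$ with the flat metric and $b=a(t_1)\,dt_1$, where $a$ is $1$-periodic and $c_0=\int_0^1a>0$. The period homomorphism is $(j_1,j_2)\mapsto c_0j_1$, so $\widetilde M=\mathbb{R}\times(\mathbb{R}/\mathbb{Z})$, $B(t)=B_0(t_1)=\int_0^{t_1}a$, and $\gamma_0$ is the translation $t_1\mapsto t_1+1$. The semilevel sets of $B$ are those of $B_0$ times a circle.

If $a\ge0$, then $B_0$ is nondecreasing, its semilevel sets are half-lines, and (II) holds. The segment from $p$ to $\gamma_0p$ has length $1$ and drop $0$, so \eqref{eq:loop} gives $\|u\|_0\le(1-e^{-c_0})^{-1}\|d_ku\|_0$ for $k\ge1$, no matter how $a$ vanishes.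

If $a$ takes a negative value, there are $s<s'$ and $r$ with $B_0(s')<r<B_0(s)$. The set $\{B_0>r\}$ contains $s$ and $s+j$ for large $j$ but not $s'$, so (II) fails. The component $I$ of $s$ is a bounded interval, since $B_0\to-\infty$ at $-\infty$. For a cutoff $\chi$ supported in $I$ we have $(d-k\,dB_0)(\chi e^{kB_0})=e^{kB_0}\,d\chi$. If $\chi(s)=1$ and $d\chi$ is supported where $B_0\le B_0(s)-\varepsilon$, the right side is smaller than $\chi e^{kB_0}$ by a factor of order $e^{-k\varepsilon}$. Section~\ref{sec:converse} turns this observation into the proof of (a)$\Rightarrow$(d).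
\end{example}

In both solvable cases there are paths of bounded length and drop $0$. In general (II) gives less. For each $\eta>0$ the points $p$ and $\gamma_0p$ lie in the connected set $\Omega^{B(p)-\eta}$, so they are joined by a path with drop less than $\eta$, but nothing is said about its length as $\eta\to0$. For fixed $\eta$, compactness bounds the length and \eqref{eq:loop} gives an estimate with loss $C_\eta e^{k\eta}$. This is not enough, since the Fourier coefficients of a smooth $f$ need only decay faster than powers of $k$. With $\eta=1/k$ the exponential factor in \eqref{eq:loop} becomes $e$, and one needs the length to be polynomial in $k$.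

A long path in $M$ can be shortened. Cover $M$ by $O(k^n)$ balls of radius $1/k$, and whenever the path returns to a ball, cut out the excursion; what remains has length $O(k^{n-1})$. The trouble is that an excursion, once closed up, may have a period $\varpi>0$. Cutting it out lowers the height of all later points of the lifted path by about $\varpi$, and the drop is no longer $O(1/k)$. This cannot happen inside an open set where $b=d\beta$, because there the height along a lifted path is read off from the position in $M$. Proposition~\ref{prop:exact} provides such a set $U$ around $Z$. The plan is then: escape from a neighborhood of $Z$ by a shortened path inside $U$, with drop $O(1/k)$; climb a fixed height $\kappa$ along the flow of Example~\ref{ex:nozero}; and let the factor $e^{-k\kappa}$ gained in \eqref{eq:path} cancel the loss $e^{k\kappa}$ of the compactness estimate.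

\section{A closed 1-form is exact near its zeros}\label{sec:exact}

We prove Proposition~\ref{prop:exact}. We may treat the components of $M$ separately, so let $M$ be connected, and let $Z\neq\emptyset$. The idea is that a nonzero period carried by loops arbitrarily close to $Z$ would force local primitives of $b$ to take many values on $Z$, while these values are critical values. Recall Sard's theorem for functions: the critical values of a $C^\infty$ real function on a second countable manifold form a set of Lebesgue measure zero. Neighborhoods of $Z$ need not be connected, so we first treat one component.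

\begin{lemma}\label{lem:component}
Every connected component $Y$ of $Z$ has an open neighborhood on which $b$ is exact.
\end{lemma}

\begin{proof}
\emph{The period groups.} Let $U_j=\{x\in M:\operatorname{dist}(x,Y)<1/j\}$. Each $U_j$ is open, and it is connected because it is a union of balls centered on the connected set $Y$. Let $G_j$ be the group of periods of $b$ over loops in $U_j$. The $G_j$ are decreasing subgroups of the group of all periods, which is free abelian of finite rank. Hence each $G_j$ is free of finite rank, and there are $j_0$ and $\ell$ with $\operatorname{rank}G_j=\ell$ for $j\ge j_0$. If $\ell=0$, then $G_{j_0}=0$ and $b$ is exact on $U_{j_0}$. Suppose $\ell\ge1$; we derive a contradiction.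

\emph{A map to a torus.} A primitive of $b$ on $W=U_{j_0}$ is defined only modulo $G_{j_0}$, which is dense in $\mathbb{R}$ when $\ell\ge2$. To have a compact Hausdorff target we split $b$ into forms with integer periods. Let $g_1,\dots,g_\ell$ be a $\mathbb{Z}$-basis of $G_{j_0}$ and write $g\cdot y=\sum_ag_ay_a$ for $y\in\mathbb{R}^\ell$. For loops $\sigma$ in $W$ we have $\int_\sigma b=g\cdot c(\sigma)$ with a homomorphism $c=(c_1,\dots,c_\ell):H_1(W;\mathbb{Z})\to\mathbb{Z}^\ell$. By de Rham's theorem every homomorphism $H_1(W;\mathbb{Z})\to\mathbb{R}$ is given by integration of a closed 1-form, so there are closed forms $\theta_a$ on $W$ with $\int_\sigma\theta_a=c_a(\sigma)$. The form $b-\sum_ag_a\theta_a$ has no periods and equals $d\varphi$ on $W$. Replacing $\theta_1$ by $\theta_1+d\varphi/g_1$, we obtain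
\[
b=\sum_{a=1}^\ell g_a\theta_a\quad\text{on }W .
\]
Fix $w\in W$ and define $\Phi:W\to\mathbb{T}^\ell=\mathbb{R}^\ell/\mathbb{Z}^\ell$ by $\Phi(x)=\big(\int_w^x\theta_a\big)_a$. It is well defined because the periods are integers, and it is smooth.

\emph{The case $\ell=1$} shows the mechanism. For $j\ge j_0$ there is a loop $\sigma$ in $U_j$ with $c_1(\sigma)\neq0$. A lift of $\Phi\circ\sigma$ to $\mathbb{R}$ changes by the nonzero integer $c_1(\sigma)$, so $\Phi\circ\sigma$ is onto the circle by the intermediate value theorem. Thus $\Phi(U_j)=\mathbb{T}^1$ for all $j\ge j_0$, and $\Phi(Y)=\mathbb{T}^1$ by compactness. But $d\Phi=\theta_1=b/g_1$ vanishes on $Y$, so every point of the circle is a critical value of $\Phi$, contrary to Sard's theorem.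

For $\ell\ge2$ finitely many loops cannot be expected to cover $\mathbb{T}^\ell$. Their sums can, just as the two coordinate circles of $\mathbb{T}^2$ add up to $\mathbb{T}^2$.

\emph{Claim: every $\tau\in\mathbb{T}^\ell$ has the form $\Phi(z_1)+\dots+\Phi(z_\ell)$ with $z_i\in Y$.} Let $j\ge j_0$. Since $\operatorname{rank}G_j=\ell$, there are loops $\sigma_1,\dots,\sigma_\ell:\mathbb{R}/\mathbb{Z}\to U_j$ whose periods are linearly independent over $\mathbb{Q}$. Let $T$ be the integer matrix with columns $c(\sigma_1),\dots,c(\sigma_\ell)$. A rational relation among the columns would give the same relation among the periods $g\cdot c(\sigma_i)$, so $T$ is invertible. Lift $\Phi\circ\sigma_i$ to a continuous map $\psi_i:\mathbb{R}\to\mathbb{R}^\ell$; then $\psi_i(s+1)=\psi_i(s)+c(\sigma_i)$. The map $S(s)=\sum_i\psi_i(s_i)$ on $\mathbb{R}^\ell$ can therefore be written $S(s)=Ts+E(s)$ with $E$ continuous and $\mathbb{Z}^\ell$-periodic, hence bounded. Given $y\in\mathbb{R}^\ell$, the map $s\mapsto T^{-1}(y-E(s))$ sends $\mathbb{R}^\ell$ into a closed ball, so it has a fixed point by Brouwer's theorem, and a fixed point solves $S(s)=y$.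 Reducing modulo $\mathbb{Z}^\ell$, we find $\tau=\sum_i\Phi(x_i^{(j)})$ with $x_i^{(j)}\in U_j$. Along a subsequence $x_i^{(j)}\to z_i$ in $M$ for each $i$. Then $\operatorname{dist}(z_i,Y)=0$, so $z_i\in Y\subset W$ because $Y$ is closed, and continuity of $\Phi$ gives the claim.

\emph{Contradiction.} Cover the compact set $Y$ by coordinate balls $O_1,\dots,O_N\subset W$. On $O_\nu$ the map $\Phi$ has a smooth lift $\varphi^\nu:O_\nu\to\mathbb{R}^\ell$ with $d\varphi^\nu_a=\theta_a$, and $\beta_\nu=g\cdot\varphi^\nu$ satisfies $d\beta_\nu=b$. Sard's theorem on $O_\nu$ says that $\beta_\nu(Y\cap O_\nu)$ is a null set. This does not yet conflict with the claim, since a sum of null sets can contain an interval: if $\mathcal{C}$ is the middle-thirds Cantor set, the points of $\frac12\mathcal{C}$ have ternary digits $0,1$, so $\frac12\mathcal{C}+\frac12\mathcal{C}=[0,1]$. We apply Sard's theorem on products instead. For $\nu=(\nu_1,\dots,\nu_\ell)$ let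
\[
H_\nu(x_1,\dots,x_\ell)=\beta_{\nu_1}(x_1)+\dots+\beta_{\nu_\ell}(x_\ell)\quad\text{on }O_{\nu_1}\times\dots\times O_{\nu_\ell},
\]
and let $E_\nu$ be its set of critical values, a null set. Every point whose coordinates all lie in $Y\subset Z$ is critical for $H_\nu$. Given $\rho\in\mathbb{R}$, choose $y\in\mathbb{R}^\ell$ with $g\cdot y=\rho$. By the claim there are $z_i\in Y$, indices $\nu_i$ with $z_i\in O_{\nu_i}$, and $\zeta\in\mathbb{Z}^\ell$ with $y=\sum_i\varphi^{\nu_i}(z_i)+\zeta$. Then $\rho=H_\nu(z_1,\dots,z_\ell)+g\cdot\zeta\in E_\nu+g\cdot\zeta$. So $\mathbb{R}$ is a countable union of null sets, which is absurd. Hence $\ell=0$.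
\end{proof}

Sard's theorem was applied on manifolds of dimension $n\ell$, and its standard hypothesis for a function of $N$ variables is class $C^N$. This is the step in which high differentiability of $b$ is used.

\begin{proof}[Proof of Proposition~\ref{prop:exact}]
The primitives given by Lemma~\ref{lem:component} need not match on overlaps, so we shrink the neighborhoods until they are disjoint. Let $b$ be exact on the open set $U_Y\supset Y$. In a compact Hausdorff space each component is the intersection of the clopen sets that contain it. The complements of the clopen subsets of $Z$ containing $Y$ thus cover the compact set $Z\setminus U_Y$; intersecting finitely many of these clopen sets gives a clopen $Q_Y\subset Z$ with $Y\subset Q_Y\subset U_Y$. Finitely many $Q_{Y_1},\dots,Q_{Y_N}$ cover $Z$. The sets $Q_i'=Q_{Y_i}\setminus\bigcup_{l<i}Q_{Y_l}$ are clopen in $Z$, hence compact; they are pairwise disjoint, cover $Z$, and $Q_i'\subset U_{Y_i}$. Choose pairwise disjoint open sets $O_i$ with $Q_i'\subset O_i\subset U_{Y_i}$. The form $b$ has a primitive on each $O_i$, hence on $U=\bigcup_iO_i\supset Z$.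
\end{proof}

\section{From connected superlevel sets to the polynomial estimate}\label{sec:estimate}

\begin{proposition}\label{prop:estimate}
If $\Omega^r$ is connected for every $r$, there is $C$ such that $\|u\|_0\le Ck^{n-1}\|d_ku\|_0$ for all $k\ge1$ and $u\in C^\infty(M)$.
\end{proposition}

Applied to $b$ and to $-b$, this gives (b)$\Rightarrow$(c). If $Z=\emptyset$ the proposition follows from Example~\ref{ex:nozero}. For the rest of the section we assume that $Z\neq\emptyset$ and that all $\Omega^r$ are connected. Connectedness is used in Lemmas~\ref{lem:subexp} and~\ref{lem:escape}.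

\begin{lemma}[subexponential estimate]\label{lem:subexp}
For every $\eta>0$ there is $C_\eta$ such that $\|u\|_0\le C_\eta e^{k\eta}\|d_ku\|_0$ for all $k\ge1$ and $u\in C^\infty(M)$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\min(1/2,\eta/(2A))$. For $p\in\widetilde M$ the points $p$ and $\gamma_0p$ lie in the connected open set $\Omega^{B(p)-\eta/2}$; let $\tau_p$ be a path in this set from $p$ to $\gamma_0p$. Let $p'$ lie in the open ball $V_p$ of radius $\varepsilon$ about $p$, and let $\alpha$ be a minimizing geodesic from $p'$ to $p$. Follow $\alpha$, then $\tau_p$, then $\gamma_0\alpha$ backward. This path goes from $p'$ to $\gamma_0p'$ and has length at most $\operatorname{length}(\tau_p)+1$. On the three pieces $B$ is at least $B(p')-A\varepsilon$, $B(p')-A\varepsilon-\eta/2$ and $B(p')+c_0-A\varepsilon$, so the drop is at most $\eta$. Finitely many of the open sets $\pi(V_p)$ cover $M$. Hence there is $L_\eta$ such that every $q\in M$ has a lift $p'$ joined to $\gamma_0p'$ by a path of length at most $L_\eta$ and drop at most $\eta$. By \eqref{eq:loop}, $C_\eta=L_\eta/(1-e^{-c_0})$ works.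
\end{proof}

By Proposition~\ref{prop:exact} there is an open set $U\supset Z$ with $b=d\beta$ on $U$, and $U\neq M$ because $b$ is not exact. A shortened path leaves the original one by a small amount, so we need a margin. Choose an open set $U'$ with $Z\subset U'\subset\overline{U'}\subset U$, and put
\[
K=M\setminus U',\qquad d_0=\operatorname{dist}(\overline{U'},M\setminus U)>0 .
\]

\begin{lemma}[climbing]\label{lem:climb}
There is $\kappa>0$ such that every $p'$ with $\pi(p')\in K$ is the start of a path of length at most $A$, drop $0$ and gain at least $\kappa$.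
\end{lemma}

\begin{proof}
Use the flow line of Example~\ref{ex:nozero}. Its gain $G(q)$ in \eqref{eq:gain} is continuous in $q$. For $q\in K$ the integrand is continuous, nonnegative, and positive at $s=0$, so $G(q)>0$. Let $\kappa$ be the minimum of $G$ on the nonempty compact set $K$.
\end{proof}

The next lemma is the shortening procedure; it has nothing to do with $b$.

\begin{lemma}[shortening]\label{lem:short}
There is $C_0$ such that for $0<\rho\le1$ and every continuous $\sigma:[0,t^*]\to M$, $t^*>0$, there are times $0=t_0<t_1<\dots<t_J=t^*$ with $J\le C_0\rho^{-n}$ and $\operatorname{dist}(\sigma(t_{j-1}),\sigma(t_j))\le2\rho$.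
\end{lemma}

\begin{proof}
Since $M$ is compact, there is $c>0$ such that every ball of radius $\rho/2$, $0<\rho\le1$, has volume at least $c\rho^n$. If $x_1,\dots,x_N$ have mutual distances at least $\rho$, the open balls of radius $\rho/2$ about them are disjoint, so $N\le C_0\rho^{-n}$ with $C_0=\operatorname{vol}(M)/c$. Take such a set with $N$ maximal. Then the closed balls $D_i$ of radius $\rho$ about the $x_i$ cover $M$.

Put $t_0=0$. Suppose $t_j<t^*$ has been chosen. As there are finitely many balls, some $D_{i_{j+1}}$ contains $\sigma(t)$ for a sequence of times $t>t_j$ decreasing to $t_j$; being closed, it contains $\sigma(t_j)$. Let $t_{j+1}>t_j$ be the last time at which $\sigma$ lies in $D_{i_{j+1}}$. Then $\sigma(t_j)$ and $\sigma(t_{j+1})$ lie in one ball of radius $\rho$. After time $t_j$ the curve does not meet $D_{i_1},\dots,D_{i_j}$, so $i_{j+1}$ is a new index. The process therefore stops, at $t_J=t^*$, after $J\le N$ steps.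
\end{proof}

\begin{lemma}[escape]\label{lem:escape}
There is $C_1$ such that for every integer $k>1/d_0$, $k\ge1$, and every $p\in\widetilde M$ there is a path from $p$ to a point $p'$ with $\pi(p')\in K$, of length at most $C_1k^{n-1}$, drop at most $(1+A)/k$ and gain at least $-1/k$.
\end{lemma}

\begin{proof}
Let $q=\pi(p)$. If $q\in K$, take the constant path. Let $q\in U'$. There is a path $\tau:[0,1]\to\Omega^{B(p)-1/k}$ from $p$ to $\gamma_0p$. The loop $\sigma=\pi\circ\tau$ has period $c_0\neq0$, so it does not stay in $U'\subset U$, where $b$ is exact. Let $t^*>0$ be the first time at which $\sigma$ meets the closed set $K$. Then $\sigma([0,t^*])\subset\overline{U'}\subset U$, and integrating $b$ along $\sigma$ gives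
\begin{equation}\label{eq:beta}
\beta(\sigma(t))-\beta(q)=B(\tau(t))-B(p)>-1/k\qquad(0\le t\le t^*).
\end{equation}
Apply Lemma~\ref{lem:short} to $\sigma|_{[0,t^*]}$ with $\rho=1/k$, and join consecutive points $\sigma(t_{j-1}),\sigma(t_j)$ by minimizing geodesics. The resulting path $\sigma'$ goes from $q$ to $\sigma(t^*)\in K$ and has length at most $2\rho\,C_0\rho^{-n}=C_1k^{n-1}$ with $C_1=2C_0$.

Each point $x$ of $\sigma'$ is joined to some $\sigma(t_j)\in\overline{U'}$ by an arc of its geodesic of length at most $\rho<d_0$. That arc lies in $U$, so $\sigma'\subset U$, and $\beta(x)\ge\beta(\sigma(t_j))-A\rho>\beta(q)-(1+A)/k$ by \eqref{eq:beta}. Let $\tau'$ be the lift of $\sigma'$ that starts at $p$, and $p'$ its endpoint. The paths $\sigma'$ and $\sigma|_{[0,t^*]}$ need not be homotopic in $M$, but $\sigma'$ lies in $U$, so $B(\tau'(s))-B(p)=\beta(\sigma'(s))-\beta(q)$ for all $s$. Hence the drop of $\tau'$ is at most $(1+A)/k$, and its gain is $\beta(\sigma(t^*))-\beta(q)>-1/k$.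
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:estimate}]
Let $k>1/d_0$, $q\in M$, and let $p$ be a lift of $q$. Follow the path of Lemma~\ref{lem:escape} from $p$ to $p'$, then the path of Lemma~\ref{lem:climb} from $p'$ to a point $p''$. On the second piece $B\ge B(p')\ge B(p)-1/k$. The combined path has length at most $C_1k^{n-1}+A$, drop at most $(1+A)/k$ and gain at least $\kappa-1/k$. By \eqref{eq:path}, and by Lemma~\ref{lem:subexp} with $\eta=\kappa$ at the point $\pi(p'')$,
\[
|u(q)|\le e^{1-k\kappa}\,C_\kappa e^{k\kappa}\|d_ku\|_0+e^{1+A}\big(C_1k^{n-1}+A\big)\|d_ku\|_0 .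
\]
The exponentials in $k$ cancel, and the right side is at most $Ck^{n-1}\|d_ku\|_0$ with $C=eC_\kappa+e^{1+A}(C_1+A)$. For the finitely many $k$ with $1\le k\le1/d_0$, Lemma~\ref{lem:subexp} with $\eta=\kappa$ gives the estimate with the constant $C_\kappa e^{\kappa/d_0}$.
\end{proof}

\section{From the estimate to solvability}\label{sec:solve}

\begin{proof}[Proof of \textup{(c)}$\Rightarrow$\textup{(a)}]
The equation itself gives bounds on derivatives. We claim that for $s\ge0$ there is $C_s$ with
\begin{equation}\label{eq:Cs}
\|u\|_{C^s}\le C_s|k|^{n-1+s}\|d_ku\|_{C^s}\qquad(k\neq0,\ u\in C^\infty(M)).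
\end{equation}
For $s=0$ this is (c). We have $\|u\|_{C^{s+1}}=\|u\|_0+\|du\|_{C^s}$, and $\|bu\|_{C^s}\le C_s'\|u\|_{C^s}$ by the Leibniz rule. From $du=kbu+d_ku$ and \eqref{eq:Cs} for $0$ and $s$,
\[
\|u\|_{C^{s+1}}\le\|u\|_0+C_s'|k|\,\|u\|_{C^s}+\|d_ku\|_{C^s}\le\big(C_0|k|^{n-1}+C_s'C_s|k|^{n+s}+1\big)\|d_ku\|_{C^s},
\]
which gives \eqref{eq:Cs} for $s+1$.

Let $\mathbb{L}u^{(j)}\to f$ in $C^\infty$. Then $d_ku^{(j)}_k\to f_k$ in $C^\infty$ for each $k$. For $k\neq0$, \eqref{eq:Cs} applied to differences shows that $(u^{(j)}_k)_j$ is a Cauchy sequence in $C^\infty(M)$. Its limit $u_k$ satisfies $d_ku_k=f_k$, and $\|u_k\|_{C^s}\le C_s|k|^{n-1+s}\|f_k\|_{C^s}$ decays faster than any power of $|k|$ because $f$ is smooth. For $k=0$, the form $f_0$ is a $C^\infty$ limit of the exact forms $du^{(j)}_0$, so it is closed and its integrals over loops vanish; hence $f_0=du_0$ with $u_0$ smooth. Then $u=\sum_ku_ke^{ikx}$ is smooth and $\mathbb{L}u=f$, since both sides have the same Fourier coefficients.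
\end{proof}

With Proposition~\ref{prop:estimate} this proves (b)$\Rightarrow$(a): property (II) always implies global solvability.

\section{Bounded components and the converse}\label{sec:converse}

To prove that solvability forces (II) we must know what a failure of (II) looks like. The next lemma says that the part of $\Omega^r$ that rises a fixed amount above $r$ always lies in one component. So (II) can fail only through components on which $B$ is bounded, as in Example~\ref{ex:torus}.

\begin{lemma}\label{lem:uniform}
There is $R>0$ such that for every $r\in\mathbb{R}$ the set $\Omega^{r+R}$ is contained in a single component of $\Omega^r$, and $\Omega_{r-R}$ is contained in a single component of $\Omega_r$.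
\end{lemma}

\begin{proof}
By symmetry it suffices to treat superlevel sets. We move both points to the orbit of a base point and then let both ascend through the orbit to a common point; the last step is possible because $\Gamma$ is abelian.

Fix $p_0\in\widetilde M$ and a basis $e_1,\dots,e_m$ of $\Gamma\cong\mathbb{Z}^m$. Since $h$ is injective, $h(e_a)\neq0$, and after replacing $e_a$ by its inverse if necessary, $h(e_a)>0$. Choose paths $\alpha_a$ from $p_0$ to $e_ap_0$, let $\lambda$ be the largest of their drops, and put $\Delta=\operatorname{diam}M$ and $R=A\Delta+\lambda$.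

Let $p,p'\in\Omega^{r+R}$. Lifting a minimizing geodesic from $\pi(p)$ to $\pi(p_0)$, we join $p$ to some $\gamma p_0$ by a path of length at most $\Delta$, on which $B\ge B(p)-A\Delta>r+\lambda$. In the same way $p'$ is joined to some $\gamma'p_0$ with $B>r+\lambda$ on the way. Write $\gamma^{-1}\gamma'=\prod_ae_a^{n_a}$, and put $e^+=\prod_{n_a>0}e_a^{n_a}$, $e^-=\prod_{n_a<0}e_a^{-n_a}$, so that $\gamma e^+=\gamma'e^-$. Go from $\gamma p_0$ to $\gamma e^+p_0$ by a chain of translates of the $\alpha_a$, each leading from a vertex $\gamma''p_0$ to $\gamma''e_ap_0$. Each step has positive gain, so every vertex has height at least $B(\gamma p_0)>r+\lambda$, and each step has drop at most $\lambda$, so $B>r$ along the chain. The same construction leads from $\gamma'p_0$ to $\gamma'e^-p_0=\gamma e^+p_0$ inside $\Omega^r$. Thus $p$ and $p'$ are joined in $\Omega^r$.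
\end{proof}

\begin{proof}[Proof of \textup{(b)}$\Leftrightarrow$\textup{(d)}]
By symmetry we treat superlevel sets. Since $B(\gamma_0^jp)=B(p)+jc_0\to\infty$, the set $\Omega^r$ is nonempty and $B$ is unbounded above on it. If $\Omega^r$ is connected, it is its own only component, so (b) implies (d). If $B$ is unbounded above on every component of $\Omega^r$, then every component meets $\Omega^{r+R}$, which lies in a single component by Lemma~\ref{lem:uniform}; so $\Omega^r$ is connected.
\end{proof}

\begin{remark}
If $B$ has a strict local maximum at $p$, then (d) fails: take a small sphere $\Sigma$ about $p$ on which $B<B(p)$ and $\max_\Sigma B<r<B(p)$; the component of $p$ in $\Omega^r$ lies inside $\Sigma$. Non-strict maxima are allowed, as Example~\ref{ex:torus} shows when $a\ge0$ vanishes on an interval.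
\end{remark}

On a bounded component we want to use $\chi e^{kB}$ as an approximate solution of $d_ku=0$. It lives on $\widetilde M$, so we must show that it descends to a smooth function on $M$.

\begin{lemma}\label{lem:bounded}
Let $V$ be a component of $\Omega^r$ with $\sup_VB<\infty$. Then $\pi|_V$ is a diffeomorphism onto the open set $\pi(V)$, and $F=V\cap\{B\ge r_1\}$ is compact for every $r_1>r$.
\end{lemma}

\begin{proof}
Suppose $\gamma V\cap V\neq\emptyset$ with $\gamma\neq1$. Then also $\gamma^{-1}V\cap V\neq\emptyset$, and $h(\gamma)\neq0$, so we may assume $h(\gamma)>0$. The set $\gamma V\subset\Omega^{r+h(\gamma)}\subset\Omega^r$ is connected and meets $V$, so $\gamma V\subset V$. For $p\in V$ this gives $\gamma^jp\in V$ for all $j\ge0$ and $B(\gamma^jp)\to\infty$, a contradiction. Two points of $V$ in the same fiber differ by some $\gamma\in\Gamma$, which must then be $1$. So the local diffeomorphism $\pi|_V$ is injective.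

Let $p_j\in F$. Passing to a subsequence, $\pi(p_j)\to q$ in $M$. Fix a lift $\tilde q$ of $q$ and $\delta>0$ with $2A\delta<r_1-r$. Using an evenly covered neighborhood of $q$, write $p_j=\gamma_jq_j$ with $\gamma_j\in\Gamma$ and $q_j\to\tilde q$. For large $j$ the ball of radius $\delta$ about $\gamma_j\tilde q$ contains $p_j$. Its points are within $2\delta$ of $p_j$, so $B\ge r_1-2A\delta>r$ on it; being connected and meeting $V$, it lies in $V$. Thus the points $\gamma_j\tilde q$ lie in $V$ and in one fiber, and by injectivity $\gamma_j$ equals a fixed $\gamma$ for large $j$. Hence $p_j=\gamma q_j\to\gamma\tilde q\in V$, and $B(\gamma\tilde q)\ge r_1$ by continuity.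
\end{proof}

\begin{proposition}\label{prop:quasi}
Suppose \textup{(d)} fails. Then there are a sign $\pm$, a number $\varepsilon>0$, a point $q\in M$, constants $C_N$ and functions $u_k\in C^\infty(M)$, $k\ge1$, such that
\[
u_k(q)=1,\qquad\|d_{\pm k}u_k\|_{C^N}\le C_Nk^Ne^{-\varepsilon k}\qquad(k\ge1,\ N\ge0).
\]
In particular $\|u_k\|_0/\|d_{\pm k}u_k\|_{C^N}\ge C_N^{-1}k^{-N}e^{\varepsilon k}$ for every $N$.
\end{proposition}

\begin{proof}
By symmetry we may assume that some component $V$ of some $\Omega^r$ has $\sup_VB<\infty$; this case gives the sign $+$. Fix $p\in V$, put $q=\pi(p)$, choose $r<r_1<r_2<B(p)$, and let $\varepsilon=B(p)-r_2$. Let $F=V\cap\{B\ge r_1\}$, and let $\chi\in C^\infty(\mathbb{R})$ vanish on $(-\infty,r_1]$ and equal $1$ on $[r_2,\infty)$. By Lemma~\ref{lem:bounded}, $B_V=B\circ(\pi|_V)^{-1}$ is a smooth primitive of $b$ on $\pi(V)$, and $\pi(F)$ is compact. Define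
\[
u_k=\chi(B_V)\,e^{k(B_V-B(p))}\ \text{ on }\pi(V),\qquad u_k=0\ \text{ on }M\setminus\pi(F).
\]
The two open sets cover $M$, and on their intersection $\pi(V\setminus F)$ we have $B_V<r_1$, so both definitions give $0$. Thus $u_k$ is smooth, and $u_k(q)=1$. On $\pi(V)$ the term $kbu_k$ cancels the derivative of the exponential, and
\[
d_ku_k=\chi'(B_V)\,e^{k(B_V-B(p))}\,b .
\]
Since $dB_V=b$, a covariant derivative of order at most $N$ of this form is a finite sum of terms $k^i\chi^{(j)}(B_V)e^{k(B_V-B(p))}$, with $i\le N$ and $j\ge1$, times tensor products of covariant derivatives of $b$, which are bounded on $M$. Such a term vanishes unless $r_1\le B_V\le r_2$, and there the exponential is at most $e^{-\varepsilon k}$. On $M\setminus\pi(F)$ the form $d_ku_k$ is zero. This proves the bound. The last assertion follows, since $\|u_k\|_0\ge1$ and $d_ku_k\neq0$ by injectivity of $d_k$.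
\end{proof}

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(d)}]
Suppose (d) fails. By symmetry we may assume that the sign in Proposition~\ref{prop:quasi} is $+$. The series
\[
f=\sum_{k\ge1}d_ku_k\,e^{ikx}
\]
converges in $C^\infty$, and its partial sums are $\mathbb{L}\big(\sum_{k=1}^Ju_ke^{ikx}\big)$, so $f$ lies in the closure of the range. If $f=\mathbb{L}w$ with $w$ smooth, then $d_kw_k=d_ku_k$ for $k\ge1$, and $w_k=u_k$ because $d_k$ is injective. Then $w_k(q)=1$ for all $k\ge1$, whereas the Fourier coefficients of a smooth function tend to zero. So $f$ is not in the range, and $\mathbb{L}$ is not globally solvable.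
\end{proof}

We have shown (b)$\Rightarrow$(c)$\Rightarrow$(a)$\Rightarrow$(d)$\Rightarrow$(b), and Theorem~\ref{thm:main} is proved.

\begin{thebibliography}{1}

\bibitem{GS}
\emph{Global solvability of real analytic involutive systems on compact manifolds},
doi:10.1007/s00208-016-1471-5,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00208-016-1471-5.pdf}.

\end{thebibliography}
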